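\title{Locally finite groups in which every subgroup is subnormal of bounded defect up to finite index}

\begin{abstract}
Call a group $G$ $d$-sbyf if every subgroup of $G$ contains a subgroup of finite index that is subnormal of defect at most $d$ in $G$. We prove that every locally finite $d$-sbyf group has a normal nilpotent subgroup whose class is bounded in terms of $d$ alone and whose quotient is a \v{C}ernikov group. A theorem of Casolo gives such a subgroup without a bound on the class and reduces the problem to torsion nilpotent groups. For these we find a subgroup of finite index and $d$-bounded class. In finite exponent, an idempotent ultrafilter produces independent tuples of elements, an invariant mean turns them into a soluble subgroup of finite index and bounded derived length, and the class is then bounded one abelian layer at a time.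
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

A subgroup $S$ of a group $G$ is \emph{subnormal of defect at most $d$}, or briefly \emph{$d$-subnormal}, if there is a chain
\[
S=S_0\trianglelefteq S_1\trianglelefteq\dots\trianglelefteq S_d=G .
\]
Repetitions are allowed, so $d$-subnormal implies $(d+1)$-subnormal, and $1$-subnormal means normal. For a group $N$ let $\gamma_1(N)=N$ and $\gamma_{k+1}(N)=[\gamma_k(N),N]$ be the lower central series; $N$ has \emph{class at most $c$} if $\gamma_{c+1}(N)=1$. In a group of class at most $c$ every subgroup is $c$-subnormal (Lemma~\ref{lem:criterion} below). Conversely, by a theorem of Roseblade \cite{Ro}, a group all of whose subgroups are $d$-subnormal has class at most $\rho(d)$, a number depending on $d$ only. We ask what survives when each subgroup is allowed a finite error.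

\begin{definition}\label{def:sbyf}
Let $d\ge1$ be an integer. A group $G$ is \emph{$d$-sbyf} (subnormal-by-finite) if every subgroup $H\le G$ contains a subgroup $S$ of finite index in $H$ that is $d$-subnormal in $G$.
\end{definition}

Every finite group is $1$-sbyf, with $S=1$, so $G$ itself need not be nilpotent. The natural examples are nilpotent up to finite index.

\begin{example}\label{ex:nbf}
Let $N$ be a normal subgroup of finite index in $G$ and of class at most $c$, $c\ge1$. Then $G$ is $(c+1)$-sbyf: for $H\le G$, the subgroup $H\cap N$ has finite index in $H$ and is $c$-subnormal in $N\trianglelefteq G$.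
\end{example}

One would guess the converse, in the spirit of Roseblade's theorem: a $d$-sbyf group should have a subgroup of finite index and $d$-bounded class. This fails for every $d\ge2$, even among \emph{locally finite} groups, those in which every finitely generated subgroup is finite. Recall that the \emph{quasicyclic} group $C_{p^\infty}$ is the group of all complex roots of unity of $p$-power order. Its proper subgroups are finite, and it is divisible, so it has no proper subgroup of finite index.

\begin{example}\label{ex:HM}
Let $G$ be a Heineken--Mohamed group \cite{HM}: a $p$-group with $Z(G)=1$, with $A=G'$ infinite elementary abelian and $G/A\cong C_{p^\infty}$, in which all proper subgroups are subnormal. Being metabelian and periodic, $G$ is locally finite. If $X\trianglelefteq G$ and $XA=G$, then $G/X$ is both perfect and soluble, so $X=G$.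

Let $X$ be a proper subgroup. Since $X$ is subnormal, it lies in a proper normal subgroup $X_1$ of $G$, and $X_1A\neq G$. Hence $XA/A$ is a proper, thus finite, subgroup of $C_{p^\infty}$. So $X\cap A$ has finite index in $X$, and $X\cap A\trianglelefteq A\trianglelefteq G$. Therefore $G$ is $2$-sbyf. On the other hand, a normal subgroup $K$ of finite index satisfies $KA=G$, because $G/A$ has no proper subgroup of finite index; so $K=G$. As $Z(G)=1$, the group $G$ is not nilpotent. Hence $G$ has no nilpotent normal subgroup of finite index.
\end{example}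

In this example the quotient by the abelian subgroup $A$ is infinite but all its proper subgroups are finite, which is all that Definition~\ref{def:sbyf} can see. This suggests replacing ``finite'' by a slightly larger class. A group is \emph{\v{C}ernikov} if it has a normal subgroup of finite index that is a direct product of finitely many quasicyclic groups; the empty product is allowed, so finite groups are \v{C}ernikov. The following statement was posed as a conjecture in \cite{Talk}, and it is our main result.

\begin{theorem}\label{thm:A}
There is a function $f:\mathbb N\to\mathbb N$ such that every locally finite $d$-sbyf group $G$ has a normal subgroup $N$ with $G/N$ \v{C}ernikov and $\gamma_{f(d)}(N)=1$.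
\end{theorem}

The qualitative part, nilpotent-by-\v{C}ernikov with no bound on the class, is a theorem of Casolo \cite{Ca}, quoted as Theorem~\ref{thm:Ca}. What we prove is the bound. Casolo's theorem reduces it to the following statement.

\begin{theorem}\label{thm:B}
There is a function $f_1:\mathbb N\to\mathbb N$ such that every torsion nilpotent $d$-sbyf group has a subgroup of finite index and of class at most $f_1(d)$.
\end{theorem}

The index cannot be bounded in terms of $d$. The finite group $C_p\wr C_p=\mathbb F_p[\langle g\rangle]\rtimes\langle g\rangle$ has class at least $p$, because $(g-1)^{p-1}\ne0$ in $\mathbb F_p[\langle g\rangle]$; so for $p>f_1(d)$ a subgroup of class at most $f_1(d)$ is proper and has index at least $p$. Section~\ref{sec:compl} shows that necessarily $f(d)\ge d+1$.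

\subsection{Plan of the proof}

Let $G$ be nilpotent and $d$-sbyf. Its class $c$ is finite but has nothing to do with $d$: we may use that $c$ is finite, and let the index depend on it, but $c$ must not enter the final bound. The hypothesis is empty for finite subgroups. It has force when infinitely many finite obstructions can be combined \emph{independently} in one infinite subgroup, because a finite error cannot absorb them all. Section~\ref{sec:indep} isolates this mechanism, which is already visible in direct products. The rest of the proof manufactures independence and exploits it.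

Call a subgroup \emph{small} if it is $d$-subnormal in $G$ and of class at most $\rho(d)$. Suppose first that $G$ has finite exponent.
\begin{enumerate}
\item A positive proportion of the $N$-tuples of elements of $G$ lie in small subgroups (Section~\ref{sec:generic}, using the commutator calculus of Section~\ref{sec:deletion}).
\item Some set $D$ generates a subgroup of finite index, and any $N$ short products of elements of $D$ lie in a join of four small subgroups (Section~\ref{sec:density}).
\item Such joins are soluble of $d$-bounded derived length, and so is $\langle D\rangle$ (Section~\ref{sec:joins}).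
\item On each abelian normal subgroup a subgroup of finite index acts nilpotently in a $d$-bounded number of steps (Sections~\ref{sec:action} and~\ref{sec:finexp}).
\end{enumerate}
Section~\ref{sec:torsion} reduces torsion nilpotent groups to finite exponent, and Section~\ref{sec:main} deduces Theorem~\ref{thm:A}.

\section{Conventions and tools}\label{sec:prelim}

\subsection{Commutators}

We write $x^y=y^{-1}xy$ and $[x,y]=x^{-1}y^{-1}xy$; longer commutators are left-normed, $[x_1,\dots,x_{i+1}]=[[x_1,\dots,x_i],x_{i+1}]$. We use the identities
\begin{equation}\label{eq:comm}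
[xy,z]=[x,z]^y[y,z],\qquad [x,yz]=[x,z][x,y]^z .
\end{equation}
For subgroups $A,B$ put $[A,B]=\langle[a,b]:a\in A,\ b\in B\rangle$; by \eqref{eq:comm} it is normalized by $A$ and by $B$. Put $[X,{}_0H]=X$ and $[X,{}_{i+1}H]=[[X,{}_iH],H]$. The derived series is $X^{(0)}=X$, $X^{(i+1)}=[X^{(i)},X^{(i)}]$, with $X'=X^{(1)}$; \emph{derived length at most $s$} means $X^{(s)}=1$. The upper central series is $Z_0(X)=1$, $Z_{i+1}(X)/Z_i(X)=Z(X/Z_i(X))$. We write $\operatorname{cl}(X)\le c$ for $\gamma_{c+1}(X)=1$. The following textbook facts are used throughout.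
\begin{itemize}
\item[(C1)] $[\gamma_i(X),\gamma_j(X)]\le\gamma_{i+j}(X)$.
\item[(C2)] The map $(x_1,\dots,x_i)\mapsto[x_1,\dots,x_i]\gamma_{i+1}(X)$ is multiplicative in each variable and depends only on the cosets $x_jX'$. The abelian group $\gamma_i(X)/\gamma_{i+1}(X)$ is generated by the images of the commutators of weight $i$ in any generating set of $X$.
\item[(C3)] If $\operatorname{cl}(X)\le c$ and $X$ is generated by elements of order dividing $m$, then by (C2) each $\gamma_i(X)/\gamma_{i+1}(X)$ has exponent dividing $m$, so $X$ has exponent dividing $m^c$; if the generating set is finite, each factor is finite, so $X$ is finite. In particular torsion nilpotent groups are locally finite.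
\item[(C4)] $b\in Z_i(X)$ if and only if $[b,x_1,\dots,x_i]=1$ for all $x_1,\dots,x_i\in X$.
\end{itemize}

\subsection{A commutator criterion for subnormality}

For $H\le Y$ the normal closure of $H$ in $Y$ is $H^Y=H[Y,H]$. If $X$ is a subgroup normalized by $H$, then
\begin{equation}\label{eq:closure}
H^{HX}=H[X,H],
\end{equation}
because $[hx,h']=[h,h']^x[x,h']=[h,h']\,[[h,h'],x]\,[x,h']\in H[X,H]$. Let $H^{G,0}=G$ and let $H^{G,i+1}$ be the normal closure of $H$ in $H^{G,i}$.

\begin{lemma}\label{lem:criterion}
For $H\le G$ we have $H^{G,i}=H[G,{}_iH]$, and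
\[
H\text{ is $d$-subnormal in }G\iff H^{G,d}=H\iff[G,{}_dH]\le H .
\]
In particular every subgroup of a group of class at most $c$ is $c$-subnormal.
\end{lemma}

\begin{proof}
The formula follows by induction from \eqref{eq:closure} with $X=[G,{}_iH]$, and it gives the second equivalence. If $H^{G,d}=H$, the subgroups $H^{G,i}$ form the required chain. Conversely, given a chain $H=S_0\trianglelefteq\dots\trianglelefteq S_d=G$, we get $H^{G,i}\le S_{d-i}$ by induction: $S_{d-i-1}\cap H^{G,i}$ is normal in $H^{G,i}$ and contains $H$, so it contains $H^{G,i+1}$. The last claim holds since $[G,{}_cH]\le\gamma_{c+1}(G)$.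
\end{proof}

\begin{lemma}\label{lem:closure}
\begin{enumerate}
\item[(i)] If $S$ is $d$-subnormal in $G$, then $S\cap L$ is $d$-subnormal in $L$ for every $L\le G$, and $\pi(S)$ is $d$-subnormal in $\pi(G)$ for every homomorphism $\pi$ defined on $G$. Intersections and directed unions of $d$-subnormal subgroups of $G$ are $d$-subnormal in $G$.
\item[(ii)] In Definition~\ref{def:sbyf} one may take $S\trianglelefteq H$.
\item[(iii)] Subgroups and quotients of $d$-sbyf groups are $d$-sbyf.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) We use Lemma~\ref{lem:criterion}. We have $[L,{}_d(S\cap L)]\le[G,{}_dS]\cap L\le S\cap L$ and $[\pi(G),{}_d\pi(S)]=\pi([G,{}_dS])\le\pi(S)$. For an intersection, $[G,{}_d\bigcap S_i]\le[G,{}_dS_j]\le S_j$ for each $j$. For a directed union, an element of $[G,{}_d\bigcup S_i]$ involves finitely many elements of $\bigcup S_i$, so it lies in some $[G,{}_dS_j]\le S_j$.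

(ii) Replace $S$ by $\bigcap_{h\in H}S^h$, which has finite index in $H$ and is $d$-subnormal by (i).

(iii) For $H\le L\le G$ the subgroup $S$ chosen in $G$ works in $L$. For $M\le H\le G$ with $M\trianglelefteq G$, the image $SM/M$ works for $H/M$.
\end{proof}

\subsection{Quoted theorems}

\begin{theorem}[Roseblade \cite{Ro}]\label{thm:Ro}
If all subgroups of $G$ are $d$-subnormal, then $\operatorname{cl}(G)\le\rho(d)$, where $\rho(d)$ depends only on $d$.
\end{theorem}

\begin{theorem}[P. Hall \cite{Ha}]\label{thm:Ha}
If $N\trianglelefteq K$, $\operatorname{cl}(N)\le c$ and $\operatorname{cl}(K/N')\le e$, then $\operatorname{cl}(K)\le h(c,e)$, where $h(c,e)$ depends only on $c$ and $e$.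
\end{theorem}

\begin{theorem}[Khukhro--Makarenko \cite{KM}]\label{thm:KM}
If a group has a subgroup of finite index and of class at most $c$, then it has a characteristic subgroup of finite index and of class at most $c$.
\end{theorem}

\begin{theorem}[Casolo \cite{Ca}]\label{thm:Ca}
Let $G$ be a locally finite group in which every subgroup contains a subgroup of finite index that is subnormal in $G$. Then $G$ has a nilpotent normal subgroup $R$ with $G/R$ \v{C}ernikov.
\end{theorem}

Three further standard results, Magnus' theorem, the amenability of locally finite groups and the Ellis--Numakura lemma, are recalled where they are used. From now on $d\ge1$ is fixed and $\rho=\rho(d)\ge1$.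

\section{Independent subgroups}\label{sec:indep}

We begin with the smallest case in which the hypothesis has an effect.

\begin{example}\label{ex:D8}
Let $G=G_1\times G_2\times\cdots$ be the restricted direct product of copies $G_i$ of the dihedral group of order $8$, and let $s_i\in G_i$ be a reflection, so that $\langle s_i\rangle$ is not normal in $G_i$. Every $G_1\times\dots\times G_k$ is finite, hence $1$-sbyf, but $G$ is not. Take $H=\langle s_1,s_2,\dots\rangle$ and let $S\le H$ be normal in $G$. The projection of $S$ to $G_i$ is a normal subgroup of $G_i$ contained in $\langle s_i\rangle$, so it is trivial. Hence $S=1$, which has infinite index in $H$.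
\end{example}

Two things were used. A subgroup of finite index in $H$ cannot miss all the $s_i$, and the projections carry subnormality from $G$ down to a single factor. The first point holds in general.

\begin{lemma}\label{lem:absorb}
Let $H=\langle F_1,F_2,\dots\rangle$, let $Q_j=\langle F_i:i\ge j\rangle$, and let $S\trianglelefteq H$ have finite index. Then $F_j\le SQ_{j+1}$ for some $j$.
\end{lemma}

\begin{proof}
The subgroups $SQ_1\ge SQ_2\ge\cdots$ contain $S$ with finite, non-increasing index. So $SQ_j=SQ_{j+1}$ for some $j$, and $F_j\le Q_j$.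
\end{proof}

For the second point we need projections, but we do not need the factors to commute.

\begin{proposition}\label{prop:tail}
Let $\hat H$ be a $d$-sbyf group generated by subsets $V_1,V_2,\dots$. Suppose that for each finite $I\subseteq\mathbb N$ there is an endomorphism $\pi_I$ of $\hat H$ that fixes the elements of $V_i$ for $i\in I$ and sends the elements of $V_i$ to $1$ for $i\notin I$. Then $H_n=\langle V_i:i\ge n\rangle$ has class at most $\rho$ for some $n$.
\end{proposition}

\begin{proof}
Suppose not. A nontrivial commutator of weight $\rho+1$ in $H_n$ involves only finitely many of the $V_i$, $i\ge n$. So there are finite sets $I_1,I_2,\dots$ with $\max I_j<\min I_{j+1}$ such that no $Y_j=\langle V_i:i\in I_j\rangle$ has class at most $\rho$. By Theorem~\ref{thm:Ro} there is $F_j\le Y_j$ that is not $d$-subnormal in $Y_j$. Let $H=\langle F_1,F_2,\dots\rangle$, let $S\trianglelefteq H$ have finite index and be $d$-subnormal in $\hat H$, and take $j$ as in Lemma~\ref{lem:absorb}. The endomorphism $\pi=\pi_{I_j}$ is the identity on $Y_j$ and kills $Y_i$ for $i\ne j$. So $\pi(\hat H)=Y_j$,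 $\pi(H)=F_j$, $\pi(Q_{j+1})=1$, and
\[
F_j=\pi(F_j)\le\pi(SQ_{j+1})=\pi(S)\le\pi(H)=F_j .
\]
Thus $F_j=\pi(S)$ is $d$-subnormal in $\pi(\hat H)=Y_j$ by Lemma~\ref{lem:closure}(i), a contradiction.
\end{proof}

For a $d$-sbyf restricted direct product of finite groups $G_1,G_2,\dots$, take $V_i=G_i$: some $G_n\times G_{n+1}\times\cdots$ has class at most $\rho$, and it has finite index. This is Theorem~\ref{thm:B} for such products. A general nilpotent group has no evident endomorphisms $\pi_I$, and the next two sections construct them.

\section{Deleting variables from a word}\label{sec:deletion}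

An endomorphism $\pi_I$ exists exactly when every relation among the generators stays a relation after the generators in $V_i$, $i\notin I$, are replaced by $1$. So we study how the value of a word changes when variables are deleted. In an abelian group, written additively, a word in two blocks of variables and some parameters has value $a+u_1+u_2$, where $u_i$ is the contribution of block $i$, and
\[
a=(a+u_1)+(a+u_2)-(a+u_1+u_2).
\]
A word in an abelian group behaves like a polynomial of degree $1$, and its second difference vanishes. In class $c$ the $(c+1)$-st difference vanishes; the next lemma defines the noncommutative differences.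

Let $\Phi$ be the free group on a finite set $X_1\sqcup\dots\sqcup X_M\sqcup Y$; the sets $X_i$ are the \emph{blocks}. For $J\subseteq[M]=\{1,\dots,M\}$ let $\delta_J$ be the endomorphism of $\Phi$ that sends the generators in $X_i$, $i\notin J$, to $1$ and fixes all other generators. Then $\delta_K\delta_J=\delta_{K\cap J}$. Fix a linear order on the subsets of $[M]$ in which smaller sets come first; products indexed by subsets are taken in this order.

\emph{Magnus' theorem.} Let $\mathbb Z\langle\langle\,\cdot\,\rangle\rangle$ be the ring of formal power series in noncommuting variables $\xi_x$, one for each free generator $x$ of $\Phi$. The map $x\mapsto1+\xi_x$ extends to an embedding of $\Phi$ into its group of units, and $w\in\gamma_n(\Phi)$ if and only if $w-1$ has no terms of degree less than $n$.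

\begin{lemma}\label{lem:delete}
For $w\in\Phi$ define recursively $v_J=\bigl(\prod_{I\subsetneq J}v_I\bigr)^{-1}\delta_J(w)$. Then $\delta_J(w)=\prod_{I\subseteq J}v_I$, the element $v_J$ is a product of elements $\delta_I(w)^{\pm1}$ with $I\subseteq J$, and $v_J\in\gamma_{|J|}(\Phi)$ for $J\ne\emptyset$.
\end{lemma}

For instance, if $w=x_2x_1$ with $X_i=\{x_i\}$ and $\{1\}$ precedes $\{2\}$, then $v_\emptyset=1$, $v_{\{1\}}=x_1$, $v_{\{2\}}=x_2$ and $v_{\{1,2\}}=(x_1x_2)^{-1}x_2x_1=[x_2,x_1]$.

\begin{proof}
The first claim holds because $J$ is the last of its subsets, and the second follows from the recursion by induction on $|J|$. For the third we show first that $\delta_K(v_J)=1$ whenever $J\not\subseteq K$, by induction on $|J|$. Let $I\subsetneq J$. If $I\not\subseteq K$, then $\delta_K(v_I)=1$ by induction. If $I\subseteq K$, then $\delta_K(v_I)=v_I$ by the second claim. Since $K\cap J\subsetneq J$, the sets $I\subsetneq J$ with $I\subseteq K$ are exactly the subsets of $K\cap J$, so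
\[
\delta_K(v_J)=\Bigl(\prod_{I\subseteq K\cap J}v_I\Bigr)^{-1}\delta_{K\cap J}(w)=1 .
\]
In the power series ring, $\delta_{[M]\setminus\{i\}}$ corresponds to putting $\xi_x=0$ for $x\in X_i$. For $i\in J$ this kills $v_J-1$, so every monomial of $v_J-1$ contains a variable from $X_i$. Hence every monomial has degree at least $|J|$, and Magnus' theorem applies.
\end{proof}

\begin{lemma}\label{lem:values}
Let $\operatorname{cl}(G)\le c$ and $w\in\Phi$. Substitute fixed elements of $G$ for the generators of $\Phi$, and let $w_J\in G$ be the value of $\delta_J(w)$.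
\begin{enumerate}
\item[(i)] If $M\ge c+1$ and $w_J=1$ for all $J\ne\emptyset$, then $w_\emptyset=1$.
\item[(ii)] If $w_J=1$ for all $J$ with $|J|\le c$, then $w_J=1$ for all $J$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\bar v_J$ be the value of $v_J$. By Lemma~\ref{lem:delete}, $\bar v_J=1$ if $|J|>c$.

(i) Let $a=w_\emptyset=\bar v_\emptyset$. We claim $\bar v_J=a^{(-1)^{|J|}}$. For $J\neq\emptyset$ we have $w_J=1$ and $\sum_{I\subsetneq J}(-1)^{|I|}=-(-1)^{|J|}$, so the claim follows from the recursion by induction. For $J=[M]$ it gives $a^{\pm1}=1$.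

(ii) If $|J|\le c$, then $\bar v_J$ is a product of elements $w_I^{\pm1}=1$. So all $\bar v_I$ are trivial and $w_J=\prod_{I\subseteq J}\bar v_I=1$.
\end{proof}

\section{Many tuples lie in small subgroups}\label{sec:generic}

Let $\mathcal N$ be the class of nilpotent $d$-sbyf groups of finite exponent. It is closed under subgroups and quotients, and its members are locally finite by (C3). A subgroup $T$ of $G\in\mathcal N$ is \emph{small in $G$} if it is $d$-subnormal in $G$ and $\operatorname{cl}(T)\le\rho$. We write $X^{\times N}$ for Cartesian powers and put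
\[
\Delta_N(G)=\bigcup\{T^{\times N}: T\text{ small in }G\}\subseteq G^{\times N}.
\]
This subset of the group $G^{\times N}$ is closed under inversion.

A \emph{left-invariant mean} on a group $U$ is a finitely additive function $\mu$ from all subsets of $U$ to $[0,1]$ with $\mu(U)=1$ and $\mu(xA)=\mu(A)$. Locally finite groups are \emph{amenable}, that is, they have such a mean. A subgroup of infinite index has mean $0$, since it has arbitrarily many disjoint left cosets of equal mean.

\begin{proposition}\label{prop:positive}
Let $G\in\mathcal N$, $N\ge1$, and let $\mu$ be a left-invariant mean on $U=G^{\times N}$. Then $\mu(\Delta_N(G))>0$.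
\end{proposition}

For the rest of the section fix $G$, $N$, $U$, $\mu$ and $\Delta=\Delta_N(G)$, with $\operatorname{cl}(G)\le c$ and $G$ of exponent dividing $\epsilon$. If $\Delta$ is negligible, we shall choose tuples $v_1,v_2,\dots\in U$ one after another so that their coordinates are independent in the sense of Proposition~\ref{prop:tail} and all products $v_{i_1}\cdots v_{i_s}$ with $i_1<\dots<i_s$ avoid $\Delta$. Both requirements call for a notion of ``generic tuple'' under which a product of successively chosen generic tuples is again generic. An idempotent ultrafilter is such a notion.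

\subsection{Ultrafilters}

An \emph{ultrafilter} on $U$ is a family $p$ of nonempty subsets, closed under supersets and finite intersections, that contains $A$ or $U\setminus A$ for every $A\subseteq U$. Every family of sets whose finite intersections are nonempty lies in an ultrafilter. Write $\forall^px\,\varphi(x)$ for $\{x:\varphi(x)\}\in p$. The axioms say:
\begin{itemize}
\item[(U1)] $\forall^p$ preserves implications and commutes with finite conjunctions;
\item[(U2)] if $\forall^px\,\varphi(x)$ fails, then $\forall^px\,\neg\varphi(x)$ holds;
\item[(U3)] $\forall^px\,\varphi(x)$ implies that $\varphi(x)$ holds for some $x$; if $x$ does not occur in $\varphi$, then $\forall^px\,\varphi$ is equivalent to $\varphi$, so such \emph{dummy} quantifiers may be inserted or dropped.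
\end{itemize}
Quantifiers over different variables need not commute, and their order is kept throughout. The set $\beta U$ of ultrafilters is a compact Hausdorff space with basic clopen sets $\overline A=\{p:A\in p\}$. Define $pq$ by
\[
A\in pq\iff\forall^px\,\forall^qy\ \ xy\in A ,
\]
so that $\forall^{pq}u\,\varphi(u)$ means $\forall^px\,\forall^qy\,\varphi(xy)$. The product is associative, since $A\in(pq)p'$ and $A\in p(qp')$ both mean $\forall^px\,\forall^qy\,\forall^{p'}z\ xyz\in A$. For fixed $q$ the map $p\mapsto pq$ is continuous, since the preimage of $\overline A$ is $\overline{\{x:x^{-1}A\in q\}}$. So $\beta U$ is a \emph{compact right topological semigroup}. The \emph{Ellis--Numakura lemma} says that a nonempty compact right topological semigroup contains an idempotent.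

\begin{lemma}\label{lem:idem}
There is $q\in\beta U$ with $qq=q$ and $\mu(A)>0$ for all $A\in q$.
\end{lemma}

\begin{proof}
Let $L=\{p:\mu(A)>0\text{ for all }A\in p\}$. The complements of the sets of mean $0$ have nonempty finite intersections, and an ultrafilter containing them lies in $L$. The complement of $L$ is the union of the open sets $\overline A$ with $\mu(A)=0$, so $L$ is closed. If $p\in\beta U$, $p'\in L$ and $A\in pp'$, then $x^{-1}A\in p'$ for some $x$ by (U3), so $\mu(A)=\mu(x^{-1}A)>0$. Hence $L$ is a closed subsemigroup, and it contains an idempotent.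
\end{proof}

Fix such a $q$. To prove Proposition~\ref{prop:positive} it suffices to show $\Delta\in q$.

\subsection{Relations among generic tuples}

Let $\Phi_k$ be the free group of rank $kN$ with its generators arranged in $k$ blocks of $N$. For $w\in\Phi_k$ and $u_1,\dots,u_k\in U$ let $w(u_1,\dots,u_k)\in G$ be the value obtained by substituting the coordinates of $u_j$ for block $j$. Let $\Lambda_k$ be the normal subgroup generated by $\gamma_{c+1}(\Phi_k)$ and all $\epsilon$-th powers. Words in $\Lambda_k$ have value $1$ in $G$, and $\Phi_k/\Lambda_k$ is finite by (C3). To \emph{delete} a block means to apply the endomorphism that sends its generators to $1$ and fixes the others.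

For $\mathbf v=(v_1,\dots,v_k)\in U^{\times k}$, $k\ge0$, and $m\ge0$ let
\[
E_m(\mathbf v)=\{w\in\Phi_{k+m}:\ \forall^qx_1\cdots\forall^qx_m\ \ w(\mathbf v,x_1,\dots,x_m)=1\}.
\]
By (U1) this is a subgroup containing $\Lambda_{k+m}$. It consists of the relations between the tuples already chosen and $m$ generic tuples still to come. Blocks $1,\dots,k$ are called \emph{past} and the others \emph{future}. We call $\mathbf v$ \emph{good} if $E_m(\mathbf v)$ is invariant under deletion of past blocks for every $m\ge0$. The empty sequence is good.

Only $E_0(\mathbf v)$, the kernel of the evaluation map, is needed in the end. But a future block becomes a past block at the next choice, so the induction must carry all $E_m$. Future blocks can always be deleted; here idempotence and nilpotency meet.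

\begin{lemma}\label{lem:F1}
$E_m(\mathbf v)$ is invariant under deletion of any future block.
\end{lemma}

\begin{proof}
Let $w\in E_m(\mathbf v)$ and consider the $i$-th future block. For nonempty $\gamma\subseteq\{0,\dots,c\}$ let $y_\gamma$ be the product of the $y_j$, $j\in\gamma$, in increasing order. Since $q$ equals each of its powers, $\forall^qx\,\psi(x)$ implies $\forall^qy_0\cdots\forall^qy_c\,\psi(y_\gamma)$, the quantifiers with $j\notin\gamma$ being dummies. Apply this to $\psi(x_i)=\forall^qx_{i+1}\cdots\forall^qx_m\ w(\mathbf v,x_1,\dots,x_m)=1$ and move the conjunction over $\gamma$ inside by (U1):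
\[
\forall^qx_1\cdots\forall^qx_{i-1}\,\forall^qy_0\cdots\forall^qy_c\,\forall^qx_{i+1}\cdots\forall^qx_m:\quad w(\dots,y_\gamma,\dots)=1\ \text{ for all }\gamma\ne\emptyset,
\]
with $y_\gamma$ in the place of $x_i$. In $w$, replace the $i$-th future block coordinatewise by the product $y_0y_1\cdots y_c$ of $c+1$ blocks of new variables, and apply Lemma~\ref{lem:values}(i) with these $M=c+1$ blocks and all other variables in $Y$. The values $w_\gamma$ there are the values $w(\dots,y_\gamma,\dots)$ here, so $w(\dots,1,\dots)=1$. Now $y_0,\dots,y_c$ and $x_i$ do not occur; dropping the quantifiers over the $y_j$ and inserting one over $x_i$ shows that the deleted word lies in $E_m(\mathbf v)$.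
\end{proof}

Being good is an infinite list of conditions, while $\forall^q$ respects only finite conjunctions. Nilpotency shortens the list.

\begin{lemma}\label{lem:F2}
If $E_m(\mathbf v)$ is invariant under deletion of past blocks for all $m\le c$, then $\mathbf v$ is good.
\end{lemma}

\begin{proof}
Let $w\in E_m(\mathbf v)$ and let $\partial$ be the deletion of a past block. Apply Lemma~\ref{lem:delete} with the $m$ future blocks as $X_1,\dots,X_m$ and the past generators as $Y$. It gives $w=\prod_{J\subseteq[m]}w_J$, where $w_J$ is a product of words $\delta_I(w)^{\pm1}$, $I\subseteq J$. Thus $w_J\in E_m(\mathbf v)$ by Lemma~\ref{lem:F1}, and $w_J$ involves only past blocks and the future blocks in $J$. It is enough to show $\partial w_J\in E_m(\mathbf v)$ for each $J$. If $|J|>c$, then $\partial w_J\in\gamma_{c+1}(\Phi_{k+m})\le E_m(\mathbf v)$. Let $J=\{j_1<\dots<j_s\}$ with $s\le c$, and let $\sigma:\Phi_{k+s}\to\Phi_{k+m}$ fix the past blocks and send the $i$-th future block to the $j_i$-th one. Then $w_J=\sigma(u)$ for some $u$, the map $\sigma$ commutes with $\partial$, and $\sigma(u')\in E_m(\mathbf v)$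 if and only if $u'\in E_s(\mathbf v)$, by the rule for dummy quantifiers. So $u\in E_s(\mathbf v)$, $\partial u\in E_s(\mathbf v)$ by hypothesis, and $\partial w_J=\sigma(\partial u)\in E_m(\mathbf v)$.
\end{proof}

\begin{lemma}\label{lem:F3}
If $\mathbf v\in U^{\times k}$ is good, then $\forall^qv$ the sequence $(\mathbf v,v)$ is good.
\end{lemma}

\begin{proof}
For $w\in\Phi_{k+1+m}$, by definition, $w\in E_{m+1}(\mathbf v)$ if and only if $\forall^qv\ w\in E_m(\mathbf v,v)$. With (U2) this gives: $\forall^qv$, the word $w$ lies in both or in neither of $E_{m+1}(\mathbf v)$ and $E_m(\mathbf v,v)$. Both subgroups are unions of cosets of $\Lambda_{k+1+m}$, which has finite index. Letting $m$ range over $0,\dots,c$ and $w$ over coset representatives, (U1) yields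
\[
\forall^qv:\quad E_m(\mathbf v,v)=E_{m+1}(\mathbf v)\ \text{ for all }m\le c .
\]
The right side is invariant under deletion of blocks $1,\dots,k$ because $\mathbf v$ is good, and of block $k+1$ by Lemma~\ref{lem:F1}. Apply Lemma~\ref{lem:F2} to $(\mathbf v,v)$.
\end{proof}

The finiteness of $\Phi_k/\Lambda_k$ in this proof is where the finite exponent is essential.

\subsection{Proof of Proposition~\ref{prop:positive}}

Suppose $\Delta\notin q$, so that $A=U\setminus\Delta\in q$. For $B\subseteq U$ put $B^\star=\{x\in B:x^{-1}B\in q\}$. If $B\in q=qq$, then $\{x:x^{-1}B\in q\}\in q$, so $B^\star\in q$. In particular $A^\star\in q$. If $x\in A^\star$, then $B=x^{-1}A\in q$ and $B^\star=\{y:xy\in A,\ (xy)^{-1}A\in q\}=x^{-1}A^\star$, so $x^{-1}A^\star\in q$.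

For finite nonempty $\alpha\subseteq\mathbb N$ let $v_\alpha$ denote the product of the $v_i$, $i\in\alpha$, in increasing order. Suppose $(v_1,\dots,v_k)$ is good and $v_\alpha\in A^\star$ for all nonempty $\alpha\subseteq[k]$. The set $A^\star\cap\bigcap_\alpha v_\alpha^{-1}A^\star$ belongs to $q$, so by Lemma~\ref{lem:F3} it contains $v_{k+1}$ with $(v_1,\dots,v_{k+1})$ good, and both properties persist. We obtain an infinite sequence with all initial segments good and all $v_\alpha\notin\Delta$.

Let $V_i\subseteq G$ be the set of coordinates of $v_i$, $\hat H_k=\langle V_1,\dots,V_k\rangle$ and $\hat H=\bigcup_k\hat H_k$. The kernel $E_0(v_1,\dots,v_k)$ of the evaluation map $\Phi_k\to\hat H_k$ is invariant under deletion of block $j$, so this deletion induces an endomorphism of $\hat H_k$ that kills $V_j$ and fixes the other $V_i$ elementwise. For $I\subseteq\mathbb N$, compose these over $j\in[k]\setminus I$. The resulting endomorphisms of $\hat H_k$ and $\hat H_{k+1}$ agree on the generators of $\hat H_k$, so they agree on $\hat H_k$, and their union is an endomorphism $\pi_I$ of $\hat H$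 as in Proposition~\ref{prop:tail}. Hence $H_n=\langle V_i:i\ge n\rangle$ has class at most $\rho$ for some $n$.

Let $S\trianglelefteq H_n$ have finite index and be $d$-subnormal in $G$. Then $S$ is small in $G$. The group $(H_n/S)^{\times N}$ is finite, so two of the products $v_nv_{n+1}\cdots v_{n+k}$, $k\ge0$, have the same image in it. Cancelling the shorter one from the left gives $v_iv_{i+1}\cdots v_l\in S^{\times N}\subseteq\Delta$ for some $i\le l$, a contradiction. \qed

\section{From positive density to finite index}\label{sec:density}

For a subset $S$ of a group let $S^n$ be the set of products of $n$ elements of $S$. A set $\Delta=\Delta^{-1}$ of mean $\delta>0$ has at most $1/\delta$ pairwise disjoint left translates, and a maximal family $x_i\Delta$ of them gives $U=\bigcup_ix_i\Delta^2$. So $S=\Delta^2$ is large in the sense of finite index. But we shall need products of $n$ elements of $S$ with $n$ depending on the class $c$, and $S^n=\Delta^{2n}$ would lead to a join of $2n$ small subgroups, which spoils the bound. The next lemma finds a large $S$ with $S^n\subseteq\Delta^4$, where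 $4$ does not depend on $n$. The idea is to find a set $E\subseteq\Delta^2$ that is almost invariant under translation by each element of $S$.

\begin{lemma}\label{lem:power}
Let $\mu$ be a left-invariant mean on a group $U$ and let $\Delta=\Delta^{-1}\subseteq U$ have $\mu(\Delta)>0$. For each $n\ge1$ there are $S\subseteq U$ with $1\in S=S^{-1}$ and $x_1,\dots,x_m\in U$ such that $U=\bigcup_ix_iS$ and $S^n\subseteq\Delta^4$.
\end{lemma}

\begin{proof}
Let $\delta=\mu(\Delta)$, and for $0<t\le\delta$ let
\[
\varphi(t)=\inf\{\mu(B\Delta):B\subseteq\Delta,\ \mu(B)\ge t\}.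
\]
Each such $B\Delta$ contains a translate of $\Delta$, so $\delta\le\varphi(t)\le1$. Put $\eta=1/(4n)$, $t_0=\delta$, $t_{i+1}=t_i^2/4$. If $\varphi(t_{i+1})<(1-\eta)\varphi(t_i)$ held for all $i$, then $\varphi(t_i)$ would tend to $0$. So there is $t=t_i$ with $\varphi(t')\ge(1-\eta)\varphi(t)$, where $t'=t^2/4$. Choose $B\subseteq\Delta$ with $\mu(B)\ge t$ and $\mu(B\Delta)\le(1+\eta)\varphi(t)$, and put
\[
E=B\Delta,\qquad S=\{x\in U:\mu(B\cap xB)\ge t'\}.
\]
Then $1\in S$ since $t\ge t'$, and $S=S^{-1}$ since $\mu(B\cap x^{-1}B)=\mu(xB\cap B)$.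

\emph{Products.} For $x\in S$ we have $(B\cap xB)\Delta\subseteq E\cap xE$, so $\mu(E\cap xE)\ge\varphi(t')\ge(1-\eta)\varphi(t)$ and
\[
\mu(E\setminus xE)\le(1+\eta)\varphi(t)-(1-\eta)\varphi(t)=2\eta\varphi(t)\le2\eta\mu(E).
\]
From $E\setminus xyE\subseteq(E\setminus xE)\cup x(E\setminus yE)$ we get, for $y_1,\dots,y_n\in S$,
\[
\mu(E\setminus y_1\cdots y_nE)\le\sum_i\mu(E\setminus y_iE)\le\tfrac12\mu(E)<\mu(E).
\]
So $E$ meets $y_1\cdots y_nE$, and $y_1\cdots y_n\in EE^{-1}=B\Delta\Delta^{-1}B^{-1}\subseteq\Delta^4$.

\emph{Covering.} Consider families $x_1,\dots,x_m$ with $\mu(x_iB\cap x_jB)<t'$ for $i\ne j$. Such a family has $m<\lceil2/t\rceil$. Otherwise we could shrink it to $m=\lceil2/t\rceil$; then $s=mt\in[2,3]$ and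
\[
1\ge\mu\Bigl(\bigcup_ix_iB\Bigr)\ge\sum_i\mu(x_iB)-\sum_{i<j}\mu(x_iB\cap x_jB)\ge s-\frac{m^2}2\cdot\frac{t^2}4=s-\frac{s^2}8\ge\frac32 ,
\]
which is absurd. Take a maximal family. For $x\in U$ some $i$ has $\mu(xB\cap x_iB)\ge t'$: by maximality if $x$ is not in the family, and because $\mu(B)\ge t'$ if $x=x_i$. This says $x_i^{-1}x\in S$.
\end{proof}

We now pass from tuples back to elements of $G$.

\begin{proposition}\label{prop:D}
Let $G\in\mathcal N$ and $N,r\ge1$. There is $D\subseteq G$ with $1\in D=D^{-1}$ and $|G:\langle D\rangle|<\infty$ such that for all $y_1,\dots,y_N\in D^r$ there are subgroups $T_1,\dots,T_4$, small in $G$, with $y_1,\dots,y_N\in\langle T_1,\dots,T_4\rangle$.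
\end{proposition}

\begin{proof}
The group $U=G^{\times N}$ is locally finite, so it has a left-invariant mean, and $\Delta=\Delta_N(G)$ has positive mean by Proposition~\ref{prop:positive}. Take $S$ and $x_1,\dots,x_m$ from Lemma~\ref{lem:power} with $n=2Nr$. Let $\iota_i:G\to U$ be the $i$-th coordinate embedding and
\[
D=\{g\in G:\iota_i(g)\in S^2\text{ for }i=1,\dots,N\}.
\]
Then $1\in D=D^{-1}$. Assign to each $g\in G$ a label $(j_1,\dots,j_N)$ with $\iota_i(g)\in x_{j_i}S$. If $g,g'$ have the same label, then $\iota_i(g^{-1}g')\in S^{-1}S=S^2$ for all $i$, so $g^{-1}g'\in D$. Hence $|G:\langle D\rangle|\le m^N$. For $y_1,\dots,y_N\in D^r$,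
\[
(y_1,\dots,y_N)=\iota_1(y_1)\cdots\iota_N(y_N)\in S^{2Nr}\subseteq\Delta^4 ,
\]
so this tuple is a product of four tuples from $T_1^{\times N},\dots,T_4^{\times N}$ with $T_j$ small.
\end{proof}

\section{Joins of soluble subnormal subgroups}\label{sec:joins}

We need a law, depending only on $d$, that holds in every join of four small subgroups. We bound the derived length of the join. The following case shows the form of the argument. If $W=\langle H,K\rangle$, $H^{(s)}=1$ and $K\trianglelefteq W$, then $W/K$ is an image of $H$, so $W^{(s)}\le K$. If $K$ is only subnormal we cannot form the quotient, and we push terms of the derived series of $W$ down the chain $K^{W,1}\ge K^{W,2}\ge\cdots$ one step at a time. Two lemmas prepare this.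

\begin{lemma}\label{lem:cover}
If $W=\langle H_1,\dots,H_k\rangle$ and $Z\trianglelefteq W$, then each $[Z,H_i]$ is normal in $Z$ and $Z'\le\prod_i[Z,H_i]$.
\end{lemma}

\begin{proof}
Each $[Z,H_i]$ lies in $Z$ and is normalized by $Z$, so $\Pi=\prod_i[Z,H_i]$ is a normal subgroup of $Z$. As $[\Pi,H_j]\le[Z,H_j]\le\Pi$, each $H_j$ normalizes $\Pi$, so $\Pi\trianglelefteq W$. Modulo $\Pi$ each $H_j$ centralizes $Z$, hence $Z'\le[Z,W]\le\Pi$.
\end{proof}

\begin{lemma}\label{lem:twostep}
Let $H$ normalize $A$, let $P_A\trianglelefteq A$, and let $B\le[A,H]P_A$. Then $[B',H]\le[A,{}_2H]\,(P_A\cap[A,H])$.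
\end{lemma}

\begin{proof}
Put $A_1=[A,H]\trianglelefteq A$, $A_2=[A_1,H]\trianglelefteq A_1$, $P_1=P_A\cap A_1\trianglelefteq A_1$ and $T=A_2P_1\trianglelefteq A_1$. Since $P_A$ and $A_1$ are normal in $A$, $[A_1,P_A]\le P_1\le T$; and $[A_1,H]=A_2\le T$. So $P_A$ and $H$ normalize $A_1$ and $T$ and act trivially on $A_1/T$. The subgroup $C=[P_A,H]$ lies in $A_1$ and in $\langle P_A,H\rangle$, so $CT/T$ is central in $A_1/T$. Fix $h\in H$. For $z=xp\in B$ with $x\in A_1$, $p\in P_A$, we have $[z,h]=[x,h]^p[p,h]\in TC$. The group $A_1P_A\ge B$ acts trivially on $CT/T$, so by \eqref{eq:comm} the map $z\mapsto[z,h]T$ is a homomorphism from $B$ to the abelian group $CT/T$. It kills $B'$, so $[B',H]\le T$.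
\end{proof}

Define $m(0,b,s)=s$ and $m(a,b,s)=b\,\bigl(2a-1+s+m(a-1,2,s)\bigr)$ for $a\ge1$. The statement $(\mathrm R_a)$ below is the goal, and $(\mathrm Q_a)$ is one step down the chain, in a form that also serves for joins of several subgroups. The difficulty in $(\mathrm Q_a)$ is that $H$ need not normalize $P$. We replace $P$ by its closure under $H$ and measure the loss by $(\mathrm R_{a-1})$, which is available because $H$ has smaller defect in its normal closure.

\begin{lemma}\label{lem:RQ}
The following hold, $(\mathrm R_a)$ for all $a\ge0$ and $(\mathrm Q_a)$ for all $a\ge1$.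
\begin{itemize}
\item[$(\mathrm R_a)$] If $W=\langle H,K\rangle$, $H$ is $a$-subnormal and $K$ is $b$-subnormal in $W$, and $H^{(s)}=1$, then $W^{(m(a,b,s))}\le K$.
\item[$(\mathrm Q_a)$] Let $\Gamma=Z_0H$ with $Z_0\trianglelefteq\Gamma$, $H$ $a$-subnormal in $\Gamma$ and $H^{(s)}=1$. Let $P\trianglelefteq Z_0$, and let $Z_0\ge Z_1\ge\cdots$ be subgroups normalized by $H$ with $Z_{i+1}\le Z_i'$ and $Z_{i+1}\le[Z_i,H](P\cap Z_i)$ for all $i$. Then $Z_{2a-1}^{(s+m)}\le P$, where $m=m(a-1,2,s)$.
\end{itemize}
\end{lemma}

\begin{proof}
For $a=0$ we have $W=H$ and $W^{(s)}=1$, which is $(\mathrm R_0)$.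

\emph{$(\mathrm R_{a-1})$ implies $(\mathrm Q_a)$.} Let $A_1=[Z_0,H]\trianglelefteq\Gamma$ and $F=HA_1$. By \eqref{eq:closure}, $F=H^\Gamma$, so $H^{F,a-1}=H^{\Gamma,a}=H$ and $H$ is $(a-1)$-subnormal in $F$. Let $P_1=P\cap A_1\trianglelefteq A_1$ and $\hat P=\langle P_1^h:h\in H\rangle$. Each $P_1^h$ is normal in $A_1^h=A_1$, so $\hat P\trianglelefteq F$. Since $P_1\trianglelefteq A_1\trianglelefteq F$, the subgroup $P_1$ is $2$-subnormal in $\langle H,P_1\rangle\le F$. Now $(\mathrm R_{a-1})$ applied to $\langle H,P_1\rangle\ge\hat P$ gives
\begin{equation}\label{eq:Phat}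
\hat P^{(m)}\le P_1\le P .
\end{equation}
Let $Y_j=[Z_{2j},H]\le A_1$, so $Y_0=A_1$. Lemma~\ref{lem:twostep} with $A=Z_{2j}$, $P_A=P\cap Z_{2j}$, $B=Z_{2j+1}$ gives
\[
Y_{j+1}\le[Z_{2j+1}',H]\le[Y_j,H](P\cap Y_j)\le[Y_j,H]\hat P .
\]
Working modulo $\hat P\trianglelefteq F$, induction gives $Y_j\le[A_1,{}_jH]\hat P$. As $[A_1,{}_{a-1}H]\le[F,{}_{a-1}H]\le H$ by Lemma~\ref{lem:criterion}, we get $Y_{a-1}\le H\hat P$. Hence $Y_{a-1}^{(s)}\le\hat P$ and, by \eqref{eq:Phat}, $Y_{a-1}^{(s+m)}\le P$. Finally $Z_{2a-1}\le Y_{a-1}(P\cap Z_{2a-2})$, where $Y_{a-1}\le Z_{2a-2}$ and $P\cap Z_{2a-2}\trianglelefteq Z_{2a-2}$. Therefore $Z_{2a-1}^{(s+m)}\le Y_{a-1}^{(s+m)}(P\cap Z_{2a-2})\le P$.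

\emph{$(\mathrm Q_a)$ implies $(\mathrm R_a)$ for $a\ge1$.} Let $K_t=K^{W,t}$, so $K_0=W$ and $K_b=K$. We show $W^{(m(a,t,s))}\le K_t$ by induction on $t$; note $m(a,0,s)=0$. Given this for $t$, let $E=W^{(m(a,t,s))}\le K_t$, $P=E\cap K_{t+1}\trianglelefteq E$ and $Z_i=E^{(i)}\trianglelefteq W$. By Lemma~\ref{lem:cover}, $Z_{i+1}=Z_i'\le[Z_i,H][Z_i,K]$. Since $Z_i\le K_t$ normalizes $K_{t+1}\ge K$, we have $[Z_i,K]\le K_{t+1}\cap Z_i=P\cap Z_i$. So $(\mathrm Q_a)$ applies in $\Gamma=EH$ and gives $E^{(2a-1+s+m(a-1,2,s))}\le P\le K_{t+1}$, which is the claim for $t+1$.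
\end{proof}

\begin{proposition}\label{prop:join}
Let $J=\langle H_1,\dots,H_k\rangle$, where each $H_i$ is $a$-subnormal in $J$, $a\ge1$, and $H_i^{(s)}=1$. Then $J$ is soluble of derived length at most $\sigma(k,a,s)$, a number depending only on $k,a,s$.
\end{proposition}

\begin{proof}
Put $n_0=1$ and $n_l=(2a-1)n_{l-1}+s+m(a-1,2,s)$. We show by induction on $l$ that
\[
Z^{(n_l)}\le\prod_{i>l}[Z,H_i]\qquad\text{for every }Z\trianglelefteq J\text{ and }0\le l\le k .
\]
The case $l=0$ is Lemma~\ref{lem:cover}. For $l\ge1$ put $Z_0=Z$, $Z_{i+1}=Z_i^{(n_{l-1})}\le Z_i'$, all normal in $J$, and $P=\prod_{j>l}[Z,H_j]\trianglelefteq Z$. The case $l-1$ applied to $Z_i$ gives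
\[
Z_{i+1}\le[Z_i,H_l]\prod_{j>l}[Z_i,H_j]\le[Z_i,H_l](P\cap Z_i).
\]
Now $(\mathrm Q_a)$ in $\Gamma=ZH_l$ gives $Z^{(n_l)}=Z_{2a-1}^{(s+m(a-1,2,s))}\le P$. For $l=k$ and $Z=J$ we obtain $J^{(n_k)}=1$; put $\sigma(k,a,s)=n_k$.
\end{proof}

The law of solubility now holds on short products of elements of $D$. Lemma~\ref{lem:values}(ii) extends it to products of any length: in class $c$, products of length $c$ decide the matter. This is why $r$ in Proposition~\ref{prop:D} must be allowed to depend on $c$.

\begin{proposition}\label{prop:soluble}
Every $G\in\mathcal N$ has a subgroup of finite index and of derived length at most $\ell(d)=\sigma(4,d,\rho)$.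
\end{proposition}

\begin{proof}
Let $\operatorname{cl}(G)\le c$ with $c\ge1$, $\ell=\ell(d)$ and $N=2^\ell$. Let $w_0=x$, and let $w_{i+1}$ be the commutator of two copies of $w_i$ in disjoint sets of variables, so that $w_\ell$ has $N$ variables. For any group $X$, the values of $w_i$ generate $X^{(i)}$. Indeed, if a set generates $X^{(i)}$, then $X^{(i+1)}$ is generated by the conjugates of the commutators of two of its elements, and the set of values of $w_{i+1}$ is closed under conjugation.

Take $D$ from Proposition~\ref{prop:D} with $r=c$, and let $K=\langle D\rangle$. A small subgroup has derived length at most $\rho$, so by Proposition~\ref{prop:join} a join of four small subgroups has derived length at most $\ell$. Hence $w_\ell(y_1,\dots,y_N)=1$ for all $y_i\in D^c$. Let $k_1,\dots,k_N\in K$ and write $k_i=g_{i1}\cdots g_{in}$ with $g_{ij}\in D$; a common $n$ is possible as $1\in D$. Consider the word $w_\ell(x_{11}\cdots x_{1n},\dots,x_{N1}\cdots x_{Nn})$, with each variable $x_{ij}$ as its own block, at $x_{ij}=g_{ij}$. If all but at most $c$ variables are deleted, each argument of $w_\ell$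 lies in $D^c$, and the value is $1$. By Lemma~\ref{lem:values}(ii), $w_\ell(k_1,\dots,k_N)=1$. So $K^{(\ell)}=1$.
\end{proof}

\section{Action on an abelian normal subgroup}\label{sec:action}

To pass from soluble to nilpotent we must show that a subgroup of finite index acts nilpotently, in boundedly many steps, on an abelian normal subgroup $A$. Put
\[
n=d+\rho,\qquad\nu=4n-3,\qquad\tau=n\nu .
\]
Write $A$ additively and let $G$ act on the right by conjugation, so that $[a,g]=a(g-1)$. Then $[A,{}_kK]=1$ means that all products $(g_1-1)\cdots(g_k-1)$ with $g_i\in K$ vanish in $\operatorname{End}(A)$. If $A\le K_0\le G$ and $T$ is small in $K_0$, then $[A,{}_dT]\le T$ and $[A,{}_nT]\le\gamma_{\rho+1}(T)=1$, that is,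
\begin{equation}\label{eq:small}
(t_1-1)\cdots(t_n-1)=0\quad\text{on }A\qquad(t_i\in T).
\end{equation}
When the acting group is abelian, four such subgroups give four nilpotent ideals of a commutative ring, and their sum is nilpotent. The induction in Section~\ref{sec:finexp} needs slightly more: the acting group may have a finite central derived subgroup. We then show that the derived subgroup acts nilpotently, by a differencing argument. Its one-factor version reads: if $x-1=0$ and $[x,y]=f$, then conjugation by $y$ gives $xf-1=0$, and subtraction gives $x(f-1)=0$, so $f-1=0$.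

\begin{lemma}\label{lem:action}
Let $G\in\mathcal N$, let $A\trianglelefteq G$ be abelian, $Q=G/C_G(A)$, and suppose that $Q'$ is finite and central in $Q$. Then $[A,{}_\tau K]=1$ for some subgroup $K$ of finite index in $G$.
\end{lemma}

\begin{proof}
Let $C=C_G(A)\ge A$ and regard $Q$ as a subgroup of $\operatorname{Aut}(A)$; bars denote images in $Q$. Among the subgroups of finite index containing $C$ choose $K_0$ such that $F_0=Q_0'$ has least order, where $Q_0=K_0/C$. If $K_1\le K_0$ has finite index, then $\bar K_1=K_1C/C$ has derived subgroup contained in $F_0$ and of order at least $|F_0|$, so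
\begin{equation}\label{eq:min}
\bar K_1{}'=F_0 .
\end{equation}
Since $F_0$ is central, \eqref{eq:comm} shows that $(x,y)\mapsto[\bar x,\bar y]$ is multiplicative in each variable on $K_0$.

\emph{Step 1: $(f_1-1)\cdots(f_n-1)=0$ for all $f_i\in F_0$.} For $\mathbf x=(x_1,\dots,x_n)\in K_0^{\times n}$ consider the homomorphism
\[
\theta_{\mathbf x}:K_0\to F_0^{\times n},\qquad y\mapsto([\bar x_1,\bar y],\dots,[\bar x_n,\bar y]).
\]
We look for $\mathbf x\in\Delta_n(K_0)$ with $\theta_{\mathbf x}$ onto. If $\theta_{\mathbf x}$ is not onto, its image is a proper subgroup of a finite abelian group, so it lies in the kernel of a nontrivial character $\chi=(\chi_1,\dots,\chi_n)$ of $F_0^{\times n}$. Then $\mathbf x$ belongs to the subgroup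
\[
\mathfrak B_\chi=\Bigl\{\mathbf x\in K_0^{\times n}:\prod_i\chi_i([\bar x_i,\bar y])=1\text{ for all }y\in K_0\Bigr\}.
\]
Choose $j$ with $\chi_j\ne1$. The group $\mathfrak B_\chi$ meets the $j$-th coordinate subgroup in the copy of $X=\{x\in K_0:\chi_j([\bar x,\bar y])=1\text{ for all }y\in K_0\}$. We have $\bar X'\le\ker\chi_j<F_0$, so $X$ has infinite index in $K_0$ by \eqref{eq:min}. Hence $\mathfrak B_\chi$ has infinite index in $K_0^{\times n}$ and mean $0$ for any left-invariant mean. There are finitely many $\chi$, and $\Delta_n(K_0)$ has positive mean by Proposition~\ref{prop:positive} applied to $K_0\in\mathcal N$. So the required $\mathbf x$ exists, and $(\bar x_1-1)\cdots(\bar x_n-1)=0$ by \eqref{eq:small}.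

Given $f_1,\dots,f_n\in F_0$, choose $y_i\in K_0$ with $[\bar x_i,\bar y_i]=f_i$ and $[\bar x_j,\bar y_i]=1$ for $j\ne i$. We prove by induction on $i$ that
\[
(f_1-1)\cdots(f_i-1)(\bar x_{i+1}-1)\cdots(\bar x_n-1)=0 .
\]
The case $i=0$ is known. Conjugating the relation for $i-1$ by $\bar y_i$ replaces $\bar x_i$ by $\bar x_if_i$ and fixes the other factors. Subtracting the two relations replaces the $i$-th factor by $\bar x_i(f_i-1)$. As the $f_j$ are central, $\bar x_i$ can be moved to the front, and it is invertible. The case $i=n$ is Step 1.

\emph{Step 2.} Let $\mathcal R\subseteq\operatorname{End}(A)$ be the additive span of $Q_0$, a ring, and let $\mathfrak f=\sum_{f\in F_0}(f-1)\mathcal R$. Its generators are central, so $\mathfrak f$ is an ideal and $\mathfrak f^n=0$ by Step 1. The ring $\mathcal R/\mathfrak f$ is commutative, since $xy-yx=yx([x,y]-1)\in\mathfrak f$ for $x,y\in Q_0$. Take $D$ from Proposition~\ref{prop:D} for $K_0$ with $N=\nu$, $r=1$, and put $K=\langle D\rangle$, of finite index in $G$. Let $y_1,\dots,y_\nu\in D$ lie in $\langle T_1,\dots,T_4\rangle$ with $T_j$ small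 in $K_0$, and let $I_j$ be the ideal of $\mathcal R/\mathfrak f$ generated by the images of the $\bar t-1$, $t\in T_j$. Modulo $I=I_1+\dots+I_4$ all elements of the $T_j$ become $1$, so the image of each $\bar y_i-1$ lies in $I$. By \eqref{eq:small} and commutativity, $I_j^n=0$. A product of $\nu=4(n-1)+1$ elements of $I_1\cup\dots\cup I_4$ has $n$ factors from the same $I_j$, so $I^\nu=0$. Thus $(\bar y_1-1)\cdots(\bar y_\nu-1)\in\mathfrak f$ for all $y_i\in D$.

Let $\mathfrak a$ be the ideal of $\mathcal R/\mathfrak f$ generated by the images of the $\bar y-1$, $y\in D$. Then $\mathfrak a^\nu=0$ by commutativity, and $\mathfrak a$ contains the image of $\bar k-1$ for all $k\in K$. Hence any product of $\nu$ factors $\bar k-1$ lies in $\mathfrak f$, and any product of $n\nu$ such factors lies in $\mathfrak f^n=0$.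
\end{proof}

\section{Nilpotent groups of finite exponent}\label{sec:finexp}

It remains to treat an abelian normal subgroup $A$ with $G/A$ of class at most $t$, for arbitrary $t$. We cut $G/A$ in the middle: $M=A\gamma_u(G)$ with $u=\lceil(t+1)/2\rceil$ has $M/A$ abelian, so $M$ is covered by Lemma~\ref{lem:action}, while $G/M$ has class less than $u$. Passing to a subgroup of finite index in $M$ costs one step of class, so the new value of $t$ is $u$. Theorem~\ref{thm:Ha} makes the bottom layer abelian again. This is progress for $t\ge3$. For $t=2$ we have $u=t$, and the extra generality of Lemma~\ref{lem:action} takes over.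

\begin{proposition}\label{prop:abelian}
For each $t\ge0$ there is a number $e(t)$, depending only on $t$ and $d$, with the following property. If $G\in\mathcal N$, $A\trianglelefteq G$ is abelian and $\operatorname{cl}(G/A)\le t$, then $G$ has a subgroup $K\ge A$ of finite index with $\operatorname{cl}(K)\le e(t)$.
\end{proposition}

\begin{proof}
\emph{Including $A$.} Suppose $G$ has a subgroup of finite index and class at most $e'$. Then it has one containing $A$ of class at most $t+e'+1$. Let $K_3$ be the intersection of the conjugates of the given subgroup, $A_0=A\cap K_3\trianglelefteq G$ and $C=C_{K_3}(A/A_0)$; the latter has finite index because $A/A_0$ is finite. Then $[A,C]\le A_0$ and $[A_0,{}_{e'}C]\le\gamma_{e'+1}(K_3)=1$. As $A$ is abelian, $[A,{}_{e'+1}CA]=1$. Since $\gamma_{t+1}(CA)\le A$, we get $\gamma_{t+e'+2}(CA)=1$.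

\emph{The cases $t\le1$.} For $t=0$, $G=A$ and $e(0)=1$. For $t=1$, $G/C_G(A)$ is abelian. With $K$ from Lemma~\ref{lem:action}, $\gamma_2(KA)\le A$ and $[A,{}_\tau KA]=1$, so $e(1)=\tau+1$ works.

\emph{The case $t\ge2$.} Let $u=\lceil(t+1)/2\rceil$ and $M=A\gamma_u(G)\trianglelefteq G$. By (C1), $\gamma_u(G)'\le\gamma_{t+1}(G)\le A$, so $M/A$ is abelian. By the case $t=1$ and Theorem~\ref{thm:KM}, $M$ has a characteristic subgroup $M_2$ of finite index and class at most $e(1)$; thus $M_2\trianglelefteq G$. Let $K_1=C_G(M/M_2)$. It contains $M_2$ and has finite index, since $M/M_2$ is finite. The group $(K_1\cap M)/M_2$ is finite and central in $K_1/M_2$, and it contains $\gamma_u(K_1/M_2)$. So $\operatorname{cl}(K_1/M_2)\le u$. Consider $K_1/M_2'\in\mathcal N$ with its abelian normal subgroup $M_2/M_2'$.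

If $t\ge3$, then $u<t$. By induction there is $K_2$ of finite index in $K_1$ with $M_2\le K_2$ and $\operatorname{cl}(K_2/M_2')\le e(u)$. Put $e''=e(u)$.

If $t=2$, then $u=2$ and the derived subgroup of $K_1/M_2$ is finite and central. The group induced by $K_1$ on $M_2/M_2'$ is a quotient of $K_1/M_2$, so it has the same property. Lemma~\ref{lem:action} gives $K_2$ of finite index in $K_1$ with $[M_2,{}_\tau K_2]\le M_2'$, and we may assume $M_2\le K_2$ because $M_2$ acts trivially on $M_2/M_2'$. As $\gamma_3(K_2)\le M_2$, we get $\operatorname{cl}(K_2/M_2')\le e''=\tau+2$.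

In both cases Theorem~\ref{thm:Ha} gives $\operatorname{cl}(K_2)\le h(e(1),e'')$, and by the first paragraph $e(t)=h(e(1),e'')+t+1$ works.
\end{proof}

\begin{theorem}\label{thm:finexp}
There is a function $j$ such that every nilpotent $d$-sbyf group of finite exponent has a subgroup of finite index and of class at most $j(d)$.
\end{theorem}

\begin{proof}
Put $\kappa(1)=1$ and $\kappa(s)=e(\kappa(s-1))$. We claim that a group $G\in\mathcal N$ of derived length at most $s$, $s\ge1$, has a subgroup of finite index and class at most $\kappa(s)$. For $s=1$ take $G$. For $s\ge2$ let $A=G^{(s-1)}$, which is abelian. By induction $G/A$ has a subgroup $G_1/A$ of finite index and class at most $\kappa(s-1)$; apply Proposition~\ref{prop:abelian} to $G_1$ and $A$. By Proposition~\ref{prop:soluble}, $j(d)=\kappa(\ell(d))$ works; note $\ell(d)\ge1$.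
\end{proof}

\section{Torsion nilpotent groups}\label{sec:torsion}

In this section $G$ is a torsion nilpotent $d$-sbyf group, $\operatorname{cl}(G)\le c$ with $c\ge1$. For a group $X$ and an integer $s\ge1$, $X^s$ now denotes the subgroup $\langle x^s:x\in X\rangle$. Put
\[
G_h=G^{h!},\qquad G_\omega=\bigcap_hG_h .
\]
The $G_h$ form a descending chain of characteristic subgroups, and each $G/G_h$ has finite exponent. Independence comes for free here: high powers commute with any given finite subgroup, and if $G_\omega=1$ they also avoid it, which is the situation of Example~\ref{ex:D8}. The subgroup $G_\omega$ can be large ($G_\omega=G$ for $G=C_{p^\infty}$), but it is central, so factoring it out costs one step of class.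

\begin{lemma}\label{lem:central}
Each $x\in G$ is centralized by $G_h$ for all large $h$. Hence $G_\omega\le Z(G)$.
\end{lemma}

\begin{proof}
Let $x^m=1$ and let $E$ be the normal closure of $\langle x\rangle$ in $G$. By (C3), $E$ has exponent dividing $k=m^c$. Put $E_i=[E,{}_iG]\trianglelefteq G$. Then $E_c=1$, and $E_i/E_{i+1}$ is central in $G/E_{i+1}$. Suppose $g\in G$ acts trivially on $E/E_i$, so $[y,g]\in E_i$ for all $y\in E$. By \eqref{eq:comm} and centrality, modulo $E_{i+1}$,
\[
[y,g^k]\equiv[y,g]^k\equiv[y^k,g]=1 .
\]
So $g^k$ acts trivially on $E/E_{i+1}$. Starting from $i=0$, we see that $g^{k^c}$ centralizes $E$ for every $g\in G$. If $h\ge k^c$, then $k^c$ divides $h!$, so $G_h$ centralizes $x$.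
\end{proof}

\begin{lemma}\label{lem:Gh}
If $G_\omega=1$, then for some $h$ every subgroup of $G_h$ is $d$-subnormal in $G$, and $\operatorname{cl}(G_h)\le\rho$.
\end{lemma}

\begin{proof}
Every subgroup of $G_h$ is the directed union of its finite subgroups. By Lemmas~\ref{lem:criterion} and~\ref{lem:closure}(i) it suffices to find $h$ with $[G,{}_dF]\le F$ for all finite $F\le G_h$; the bound on the class is then Theorem~\ref{thm:Ro}. Suppose there is no such $h$.

\emph{Construction.} Put $P_0=1$, $h_0=0$. Given a finite subgroup $P_{i-1}$, choose $h_i>h_{i-1}$ with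
\begin{equation}\label{eq:indep}
G_{h_i}\cap P_{i-1}=1,\qquad[G_{h_i},P_{i-1}]=1 ;
\end{equation}
this is possible by $G_\omega=1$ and Lemma~\ref{lem:central}. Choose a finite $F_i\le G_{h_i}$ with $[G,{}_dF_i]\not\le F_i$. As $G$ is the directed union of its finite subgroups containing $F_i$, there is a finite $W_i\ge F_i$ with $[W_i,{}_dF_i]\not\le F_i$. Put $P_i=\langle P_{i-1},W_i\rangle$, again finite. Let $H=\langle F_1,F_2,\dots\rangle$ and $Q_i=\langle F_j:j\ge i\rangle\le G_{h_i}$. Let $S\trianglelefteq H$ have finite index and be $d$-subnormal in $G$. By Lemma~\ref{lem:absorb}, $F_i\le SQ_{i+1}$ for some $i$, which we fix. There are no projections this time; \eqref{eq:indep} replaces them in two steps.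

\emph{$[W_i,{}_dF_i]\le H$.} Write $f\in F_i$ as $f=sz$ with $s\in S$, $z\in Q_{i+1}$. For $y\in P_i$ we have $y^f\in P_i$, and $z$ centralizes $P_i$, so $y^s=(y^f)^{z^{-1}}=y^f$ and $[y,f]=[y,s]$. Since $[W_i,{}_kF_i]\le P_i$, induction on $k$ gives $[W_i,{}_kF_i]\le[W_i,{}_kS]$. Hence $[W_i,{}_dF_i]\le[G,{}_dS]\le S\le H$.

\emph{$[W_i,{}_dF_i]\le F_i$.} Let $y\in[W_i,{}_dF_i]$. Then $y\in H\cap P_i$, and $y\in G_{h_i}$ because $d\ge1$ and $F_i\le G_{h_i}\trianglelefteq G$. As $Q_{i+1}$ centralizes $P_i$, we have $H=\langle F_1,\dots,F_i\rangle Q_{i+1}$; writing $y=az$ accordingly, $z=a^{-1}y\in P_i\cap G_{h_{i+1}}=1$. So $y\in\langle F_1,\dots,F_i\rangle=\langle F_1,\dots,F_{i-1}\rangle F_i$, since $F_i$ centralizes $P_{i-1}$. Writing $y=uf$ accordingly, $u=yf^{-1}\in P_{i-1}\cap G_{h_i}=1$. Thus $y\in F_i$, contrary to the choice of $W_i$.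
\end{proof}

So $G$ is an extension of a group of class at most $\rho$ by a group of finite exponent. To add up the two classes we want the bottom group inside a term of the upper central series of $G$, and a deeper power subgroup achieves this.

\begin{lemma}\label{lem:hom}
Let $\Gamma$ be a group, $i\ge1$ and $x_1,\dots,x_i\in\Gamma$. The map $b\mapsto[b,x_1,\dots,x_i]$ is a homomorphism $Z_{i+1}(\Gamma)\to Z_1(\Gamma)$.
\end{lemma}

\begin{proof}
Write $Z_k=Z_k(\Gamma)$. For $b,b'\in Z_{i+1}$ we have $[bb',x_1]=[b,x_1]^{b'}[b',x_1]$ with $[b,x_1]\in Z_i$, so $b\mapsto[b,x_1]Z_{i-1}$ is a homomorphism $Z_{i+1}\to Z_i/Z_{i-1}$. This is the claim for $i=1$. For $i\ge2$, compose with $y\mapsto[y,x_2,\dots,x_i]$, which is a homomorphism on $Z_i$ by induction and is trivial on $Z_{i-1}$ by (C4).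
\end{proof}

\begin{lemma}\label{lem:B}
If $G_\omega=1$, then $\gamma_{\rho+1}(G)$ has finite exponent $r$, and $G^{r^c}\le Z_\rho(G)$.
\end{lemma}

\begin{proof}
Let $h$ be as in Lemma~\ref{lem:Gh} and $m=h!$. For $i\ge\rho+1$ and $x_1,\dots,x_i\in G$, (C2) gives
\[
[x_1,\dots,x_i]^{m^i}\equiv[x_1^m,\dots,x_i^m]\pmod{\gamma_{i+1}(G)},
\]
and the right side lies in $\gamma_i(G_h)=1$. So $\gamma_i(G)/\gamma_{i+1}(G)$ has exponent dividing $m^i$ for $i\ge\rho+1$, and $\gamma_{c+1}(G)=1$. This proves the first claim.

We show $[G^{r^k},{}_\rho G]\le\gamma_{\rho+1+k}(G)$ by induction on $k$; for $k=0$ it is the definition of $\gamma_{\rho+1}(G)$. Assume it for $k$ and let bars denote images in $\bar G=G/\gamma_{\rho+2+k}(G)$. Then $[\overline{G^{r^k}},{}_{\rho+1}\bar G]=1$, so $\overline{G^{r^k}}\le Z_{\rho+1}(\bar G)$. Fix $x_1,\dots,x_\rho\in\bar G$. By Lemma~\ref{lem:hom}, $\lambda:b\mapsto[b,x_1,\dots,x_\rho]$ is a homomorphism on $Z_{\rho+1}(\bar G)$, and its values lie in $\gamma_{\rho+1}(\bar G)$, of exponent dividing $r$. So $\lambda(\bar g^{\,r^{k+1}})=\lambda(\bar g^{\,r^k})^r=1$ for all $g$,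 and $\lambda$ kills $\overline{G^{r^{k+1}}}$. The $x_i$ were arbitrary, so $\overline{G^{r^{k+1}}}\le Z_\rho(\bar G)$ by (C4), which is the claim for $k+1$. For $k=c$ we get $[G^{r^c},{}_\rho G]=1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Suppose first $G_\omega=1$, and let $B=G^{r^c}\le Z_\rho(G)$ be as in Lemma~\ref{lem:B}. The group $G/B$ has exponent dividing $r^c$, so Theorem~\ref{thm:finexp} gives $K\ge B$ of finite index in $G$ with $\gamma_{j(d)+1}(K)\le B\le Z_\rho(G)$. Hence $\operatorname{cl}(K)\le j(d)+\rho$. In general, $(G/G_\omega)_h=G_h/G_\omega$, and these subgroups have trivial intersection. So $G/G_\omega$ has a subgroup $K/G_\omega$ of finite index and class at most $j(d)+\rho$. By Lemma~\ref{lem:central}, $G_\omega$ is central, so $K$ has class at most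
\[
f_1(d)=j(d)+\rho(d)+1 .\qedhere
\]
\end{proof}

\section{Proof of the main theorem}\label{sec:main}

Replacing the nilpotent subgroup of Theorem~\ref{thm:Ca} by a subgroup of finite index adds a finite normal subgroup at the bottom of the quotient. This does not leave the class of \v{C}ernikov groups.

\begin{lemma}\label{lem:finbyC}
If $M\trianglelefteq X$ is finite and $X/M$ is \v{C}ernikov, then $X$ is \v{C}ernikov.
\end{lemma}

\begin{proof}
Let $Y/M$ be a normal subgroup of finite index in $X/M$ that is a direct product of finitely many quasicyclic groups. Put $L=C_X(M)\cap Y\trianglelefteq X$, of finite index since $M$ is finite, and $Z=L\cap M\le Z(L)$, $k=|Z|$. The divisible abelian group $Y/M$ has no proper subgroup of finite index, so $L/Z\cong LM/M=Y/M$. Thus $L'\le Z\le Z(L)$ and commutation in $L$ is multiplicative in each variable. Any $a\in L$ is $b^kz$ with $b\in L$, $z\in Z$, so $[a,g]=[b,g]^k=1$ for $g\in L$. Hence $L$ is abelian, $L^k=\{x^k:x\in L\}$ is a characteristic subgroup, and $L=L^kZ$. So $L^k$ is normal and of finite index in $X$. The map $x\mapsto x^k$ kills $Z$, so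 $L^k$ is a quotient of $L/Z$. Such a quotient is a divisible torsion abelian group, hence a direct sum of quasicyclic groups, and the number of summands is finite because $L/Z$, and with it every quotient, has no infinite strictly descending chain of subgroups.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $G$ be locally finite and $d$-sbyf. By Theorem~\ref{thm:Ca} there is a nilpotent $R\trianglelefteq G$ with $G/R$ \v{C}ernikov. As $G$ is locally finite, $R$ is a torsion group, and it is $d$-sbyf by Lemma~\ref{lem:closure}(iii). By Theorems~\ref{thm:B} and~\ref{thm:KM}, $R$ has a characteristic subgroup $N$ of finite index and of class at most $f_1(d)$. Then $N\trianglelefteq G$, and $G/N$ is \v{C}ernikov by Lemma~\ref{lem:finbyC} applied to the finite normal subgroup $R/N$. So $f(d)=f_1(d)+1$ works.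
\end{proof}

\section{Complements}\label{sec:compl}

When quasicyclic quotients are excluded, the first guess of the introduction is correct.

\begin{corollary}\label{cor:finexp}
A locally finite group of finite exponent is $d$-sbyf for some $d$ if and only if it has a nilpotent normal subgroup of finite index. In that case the least such $d$ and the least class $c$ of such a subgroup are bounded in terms of each other. The same mutual bound holds for torsion nilpotent groups.
\end{corollary}

\begin{proof}
Example~\ref{ex:nbf} gives one implication and $d\le\max(c,1)+1$. Conversely, if $G$ is locally finite of finite exponent and $d$-sbyf, then $G/N$ in Theorem~\ref{thm:A} is \v{C}ernikov of finite exponent. It contains no quasicyclic group, so it is finite, and $c\le f(d)-1$. For torsion nilpotent groups, Theorems~\ref{thm:B} and~\ref{thm:KM} give $c\le f_1(d)$.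
\end{proof}

\begin{remark}
In general the conclusion of Theorem~\ref{thm:A} does not imply the hypothesis. Let $Q=C_{p^\infty}$ and $G=A\rtimes Q$ with $A=\mathbb F_p[Q]$ abelian. The only subgroup of finite index in $Q$ is $Q$. If $Q$ were $d$-subnormal, then $[A,{}_dQ]\le A\cap Q=1$; but $(g-1)^d\ne0$ in $\mathbb F_p[Q]$ when $g\in Q$ has order greater than $d$. So $G$ is not $d$-sbyf for any $d$.
\end{remark}

\begin{proposition}\label{prop:lower}
Every function $f$ as in Theorem~\ref{thm:A} satisfies $f(d)\ge d+1$.
\end{proposition}

\begin{proof}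
Let $p>d$ be a prime, $\Phi$ the free group on $x_1,x_2,\dots$, and $G=\Phi/\gamma_{d+1}(\Phi)\Phi^p$, where $\Phi^p$ is generated by all $p$-th powers. Every map from the $x_i$ to a group of class at most $d$ and exponent dividing $p$ extends to a homomorphism on $G$. The group $G$ is locally finite by (C3), and all its subgroups are $d$-subnormal, so it is $d$-sbyf. Let $N\trianglelefteq G$ with $G/N$ \v{C}ernikov, hence finite. We show $\gamma_d(N)\ne1$.

The quotient $G/G'$ is an $\mathbb F_p$-space with basis $x_1G',x_2G',\dots$, and $NG'/G'$ has finite index in it. So $N$ contains $y_1,\dots,y_d$ with linearly independent images. Take a linear map of $G/G'$ to itself sending $y_iG'$ to $x_iG'$ for $i\le d$. Sending each $x_j$ to a representative of the image of $x_jG'$ defines an endomorphism $\varphi$ of $G$ inducing this map. Since $\gamma_{d+1}(G)=1$, (C2) gives $\varphi([y_1,\dots,y_d])=[x_1,\dots,x_d]$. This element is nontrivial. Indeed, the group of upper unitriangular $(d+1)\times(d+1)$ matrices over $\mathbb F_p$ has class at most $d$, and exponent $p$ because $(1+u)^p=1+u^p=1$ when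 $u^{d+1}=0$. With matrix units $e_{ij}$ we have $[1+e_{1i},1+e_{i,i+1}]=1+e_{1,i+1}$ for $2\le i\le d$, so $x_i\mapsto1+e_{i,i+1}$ sends $[x_1,\dots,x_d]$ to $1+e_{1,d+1}\ne1$. Hence $[y_1,\dots,y_d]\ne1$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Ca} C. Casolo, \emph{Groups in which all subgroups are subnormal-by-finite}, Adv. Group Theory Appl. 1 (2016), 33--45.

\bibitem{Talk} \emph{Groups in which every subgroup is commensurable to a subnormal subgroup}, \texttt{http://dipmat2.unisa.it/ischiagrouptheory/IGT2016/talks\_2016/Casolo.pdf}

\bibitem{Ha} P. Hall, Illinois J. Math. 2 (1958).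

\bibitem{HM} Heineken and Mohamed, J. Algebra 10 (1968), 368--376.

\bibitem{KM} Khukhro and Makarenko, J. London Math. Soc. (2) 75 (2007).

\bibitem{Ro} Roseblade, J. Algebra 2 (1965).

\end{thebibliography}
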